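\title{Newman's inequality for M\"untz polynomials\\ with the best constant}

\begin{abstract}
We prove that $\|xP'(x)\|_{[0,1]}\le 4\big(\sum_{j=0}^n\lambda_j\big)\|P\|_{[0,1]}$ for every $P$ in the span of $x^{\lambda_0},\dots,x^{\lambda_n}$, where the $\lambda_j$ are distinct nonnegative numbers. The constant $4$ cannot be lowered, and the inequality is strict for $P\neq0$ unless all exponents vanish. The problem is homogeneous in the exponents. We break the homogeneity by adjoining a long arithmetic progression of small exponents, which in the limit turns into the space of even bounded entire functions of exponential type $\rho$. A convexity property of Chebyshev functions reduces the enlarged problem to the case where the given exponents are small compared with $\rho^2$, and that case is computed by a contour integral. The method also gives an inequality for sums of Gaussians and entire functions of exponential type that contains both this bound and Bernstein's bound for the second derivative.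
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Lambda=\{\lambda_0,\dots,\lambda_n\}$ be a set of distinct nonnegative real numbers. The elements of the real span
\[
M(\Lambda)=\operatorname{span}\{x^{\lambda_0},\dots,x^{\lambda_n}\}
\]
are called M\"untz polynomials. We ask how large the derivative of a M\"untz polynomial can be in terms of its supremum norm $\|\cdot\|_{[0,1]}$ on $[0,1]$. The derivative itself may be unbounded, as for $x^{1/2}$. The operator $P\mapsto xP'(x)$ behaves better: it maps $M(\Lambda)$ into itself and multiplies $x^{\lambda_j}$ by $\lambda_j$. Let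
\[
D(\Lambda)=\sup_{0\ne P\in M(\Lambda)}\frac{\|xP'(x)\|_{[0,1]}}{\|P\|_{[0,1]}}
\]
be its norm. The substitution $x\mapsto x^a$ with $a>0$ preserves supremum norms, multiplies the exponents by $a$ and multiplies $xP'$ by $a$, so $D(a\Lambda)=aD(\Lambda)$. One should therefore compare $D(\Lambda)$ with a quantity that is homogeneous of degree one. Newman's inequality says that the sum of the exponents is the right one:
\begin{equation}\label{eq:newman}
\frac23\sum_{j=0}^n\lambda_j\le D(\Lambda)\le 11\sum_{j=0}^n\lambda_j .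
\end{equation}
The constant $11$ may be replaced by $9$, and even by $8.29$.

Which constant should one expect? For $\Lambda=\{\lambda\}$ we have $D=\lambda$. For $\Lambda=\{0,\lambda\}$ and $P=a+bx^\lambda$ we have $\|P\|_{[0,1]}=\max(|a|,|a+b|)\ge|b|/2$ and $\|xP'\|_{[0,1]}=\lambda|b|$, so $D=2\lambda$. For $\Lambda=\{0,1,\dots,n\}$ take $P(x)=\mathcal T_n(2x-1)$, where $\mathcal T_n(\cos\theta)=\cos n\theta$ is the Chebyshev polynomial. Then $\|P\|_{[0,1]}=1$ and, since $\mathcal T_n'(1)=n^2$,
\begin{equation}\label{eq:sharp}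
P'(1)=2n^2=\frac{4n}{n+1}\sum_{j=0}^n j .
\end{equation}
The ratios $2,\ 8/3,\ 3,\dots$ increase to $4$, so no constant below $4$ is possible. It is conjectured in \cite{positive} that the upper bound in \eqref{eq:newman} holds with the constant $4$. We prove this.

\begin{theorem}\label{thm:main}
Let $\lambda_0,\dots,\lambda_n\ge0$ be distinct. Then for all $P\in\operatorname{span}\{x^{\lambda_0},\dots,x^{\lambda_n}\}$,
\[
\|xP'(x)\|_{[0,1]}\le 4\Big(\sum_{j=0}^n\lambda_j\Big)\|P\|_{[0,1]} .
\]
\end{theorem}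

\begin{theorem}\label{thm:strict}
The constant $4$ in Theorem~\ref{thm:main} cannot be lowered. If $\sum_j\lambda_j>0$, the inequality is strict for every $P\ne0$.
\end{theorem}

\begin{theorem}\label{thm:mixed}
Let $\rho>0$, let $\lambda_1,\dots,\lambda_N>0$ be distinct $(N\ge0)$, and let $S=\sum_j\lambda_j$. Let $f(y)=u(y)+\sum_jb_je^{-\lambda_jy^2}$, where $b_j\in\mathbb R$ and $u$ is an even entire function of exponential type at most $\rho$ that is real and bounded on $\mathbb R$. Then
\[
|f''(0)|\le(\rho^2+8S)\sup_{\mathbb R}|f| .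
\]
\end{theorem}

Theorem~\ref{thm:mixed} joins two inequalities. Without Gaussians it is Bernstein's inequality for the second derivative, with equality for $\cos\rho y$. For constant $u$ we have $f(y)=P(e^{-y^2})$ with a M\"untz polynomial $P$ and $f''(0)=-2P'(1)$; letting $\rho\to0$ gives Theorem~\ref{thm:main} at the point $x=1$, which is the general case (Section~\ref{sec:exp}). Evenness of $u$ is no real restriction, because replacing $f$ by its even part keeps $f''(0)$ and does not increase $\sup|f|$.

Section~\ref{sec:plan} reduces Theorem~\ref{thm:main} to three propositions. Section~\ref{sec:small} proves the one that produces the constant $4$. Sections~\ref{sec:cheb} and~\ref{sec:move} study the extremal function of a finite system of exponentials and its dependence on the exponents. Sections~\ref{sec:limit} and~\ref{sec:mono} prove the other two propositions, and Section~\ref{sec:rest} proves Theorems~\ref{thm:strict} and~\ref{thm:mixed}. The proof does not use \eqref{eq:newman}. The letters $C,c$ denote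 positive constants that may change from line to line.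

\section{Breaking the homogeneity}\label{sec:plan}

\subsection{Exponential sums}\label{sec:exp}

Put $x=e^{-t}$ and $f(t)=P(e^{-t})$. Then $f$ runs through $V_\Lambda=\operatorname{span}\{e^{-\lambda t}:\lambda\in\Lambda\}$ and $xP'(x)=-f'(t)$. Every $f\in V_\Lambda$ has a limit $f(\infty)$, and we regard $f$ as a continuous function on the compact interval $[0,\infty]$ with supremum norm $\|f\|$. For $t_0\ge0$ the translate $f(\cdot+t_0)$ lies in $V_\Lambda$ and has norm at most $\|f\|$. A bound for $|f'(0)|$ on the unit ball of $V_\Lambda$ is therefore a bound for $|f'(t_0)|$ at every $t_0$, and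
\begin{equation}\label{eq:Ddef}
D(\Lambda)=\max\{-f'(0):\ f\in V_\Lambda,\ \|f\|\le1\}.
\end{equation}
In particular $D(\Lambda)\le D(\Lambda')$ if $\Lambda\subset\Lambda'$. Adjoining the exponent $0$ does not change the sum of the exponents, and $D(\{0\})=0$. So we may assume, and do from now on, that
\[
\Lambda=\{0<\lambda_1<\dots<\lambda_N\},\qquad N\ge1,\qquad S=\sum_{j=1}^N\lambda_j,
\]
and we must show $D(\Lambda)\le4S$.

\subsection{Entire functions of exponential type}\label{sec:type}

An entire function $u$ has \emph{exponential type at most $\sigma$} if for each $\delta>0$ there is $C_\delta$ with $|u(w)|\le C_\delta e^{(\sigma+\delta)|w|}$ on $\mathbb C$. Let $\mathcal B_\sigma$ be the set of such functions that are bounded on $\mathbb R$, and let $W_\sigma$ be the set of even $u\in\mathcal B_\sigma$ that are real on $\mathbb R$. The Fourier transform is $\hat u(\xi)=\int u(y)e^{-i\xi y}\,dy$. We use two standard facts about $u\in\mathcal B_\sigma$.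
\begin{itemize}
\item[(F1)] $|u(w)|\le e^{\sigma|\operatorname{Im}w|}\sup_{\mathbb R}|u|$ on $\mathbb C$, and $|u'|\le\sigma\sup_{\mathbb R}|u|$ on $\mathbb R$ (Bernstein's inequality). By Cauchy's estimate $u'\in\mathcal B_\sigma$. By Montel's theorem a sequence in $\mathcal B_\sigma$ that is uniformly bounded on $\mathbb R$ has a subsequence that converges locally uniformly on $\mathbb C$, with all derivatives, to an element of $\mathcal B_\sigma$.
\item[(F2)] (Paley--Wiener--Schwartz) The distributional Fourier transform of $u|_{\mathbb R}$ is supported in $[-\sigma,\sigma]$. Hence $\int_{\mathbb R}u\psi=0$ for every Schwartz function $\psi$ whose Fourier transform vanishes near $[-\sigma,\sigma]$. Also $u=\kappa*u$, and so $u^{(j)}=\kappa^{(j)}*u$, for every Schwartz function $\kappa$ with $\hat\kappa=1$ near $[-\sigma,\sigma]$.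
\end{itemize}
An even function $f$ of $y$ is a function of $t=y^2$. For even analytic $f$ we write $f'$ for the $y$-derivative and
\[
f_t=\frac{f'(y)}{2y},\qquad f_t(0)=\tfrac12f''(0),
\]
for the derivative with respect to $t$. For elements of $V_\Lambda$, which are functions of $t$, a prime denotes $d/dt$.

\subsection{The block of small exponents}

Moving the exponents along the ray $\varepsilon\Lambda$ gives no information, since $D(\varepsilon\Lambda)=\varepsilon D(\Lambda)$. We therefore adjoin exponents that do not move and so fix a scale. They should cost nothing in the inequality, and \eqref{eq:sharp} shows that a long arithmetic progression has this property. Fix $\rho>0$ and put, for $m\ge1$,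
\[
h=h_m=\frac{\rho^2}{4m^2},\qquad A_m=\operatorname{span}\{e^{-lht}:0\le l\le m\}.
\]
We call $A_m$ the \emph{block}. Define the increasing bijection $Y_m\colon[0,\infty]\to[0,\pi m/\rho]$ by
\[
e^{-ht}=\cos^2\frac{\rho Y_m}{2m},\qquad\text{that is,}\qquad t=-\frac2h\ln\cos(\sqrt h\,Y_m).
\]

\begin{lemma}\label{lem:block}
\begin{itemize}
\item[(a)] $Y_m(t)\le\sqrt t$, and $Y_m(t)\to\sqrt t$ locally uniformly on $[0,\infty)$ as $m\to\infty$.
\item[(b)] $A_m$ consists of the functions $g=G\circ Y_m$ with $G(Y)=\sum_{l=0}^mc_l\cos(l\rho Y/m)$, $c_l\in\mathbb R$. Here $G\in W_\rho$, $\sup_{\mathbb R}|G|=\|g\|$ and $g'(0)=G_t(0)$.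
\item[(c)] $D(\{0,h,\dots,mh\})=\rho^2/2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $-\ln\cos x$ vanishes to second order at $0$ and has second derivative $\sec^2x\ge1$. So it is at least $x^2/2$ on $[0,\pi/2)$, and it equals $x^2/2+O(x^4)$ near $0$. Hence $t\ge Y_m^2$. If $t\le R^2$, then $Y_m\le R$ and $t-Y_m^2=O(hR^4)$, so $0\le\sqrt t-Y_m\le(t-Y_m^2)^{1/2}\to0$ uniformly.

(b) With $\theta=\rho Y_m/m\in[0,\pi]$ we have $2e^{-ht}-1=\cos\theta$. The polynomials of degree at most $m$ in $e^{-ht}$ are thus the polynomials of degree at most $m$ in $\cos\theta$, that is, the combinations of $\cos l\theta$, $0\le l\le m$. An even $2\pi$-periodic function of $\theta$ takes all its values on $[0,\pi]$, which gives the equality of norms. From $G(Y)=G(0)+G_t(0)Y^2+O(Y^4)$ and $t=Y^2+O(Y^4)$ we get $g'(0)=G_t(0)$.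

(c) Bernstein's inequality applied twice gives $|G_t(0)|\le\frac12\rho^2\sup|G|$, with equality for $G=\cos\rho Y$.
\end{proof}

The exponents of the block have sum $\frac12m(m+1)h\to\rho^2/8$, so by (c) the block is asymptotically extremal for Theorem~\ref{thm:main}. By (a) and (b) it should fill out $W_\rho$ as $m\to\infty$, in the variable $y=\sqrt t$, in which $e^{-\lambda t}$ is the Gaussian $e^{-\lambda y^2}$. For $0<\varepsilon\le1$ let
\begin{gather*}
V_m(\varepsilon)=A_m+\operatorname{span}\{e^{-\varepsilon\lambda_jt}:1\le j\le N\},\qquad D_m(\varepsilon)=\max\{-f'(0):f\in V_m(\varepsilon),\ \|f\|\le1\},\\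
\mathcal D(\rho,\varepsilon)=\sup\Big\{-f_t(0):\ f\in W_\rho+\operatorname{span}\{e^{-\varepsilon\lambda_jy^2}\},\ |f|\le1\text{ on }\mathbb R\Big\}.
\end{gather*}

\subsection{Three propositions and the proof of Theorem~\ref{thm:main}}

The quantity to follow is $(D_m(\varepsilon)-\rho^2/2)/\varepsilon$, the gain over the block per unit of $\varepsilon$. The first proposition says that it is asymptotically no larger at $\varepsilon=1$ than at small $\varepsilon$. The other two bound it by $4S+O(\varepsilon)$.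

\begin{proposition}\label{prop:A}
For $\rho>0$ and $0<\varepsilon_0<1$,
\[
D_m(1)-\frac{\rho^2}2\le\frac{D_m(\varepsilon_0)-\rho^2/2}{\varepsilon_0}+o(1)\qquad(m\to\infty).
\]
\end{proposition}

\begin{proposition}\label{prop:B}
For $\rho>0$ and $0<\varepsilon_0<1$, $\ \limsup_{m\to\infty}D_m(\varepsilon_0)\le\mathcal D(\rho,\varepsilon_0)$.
\end{proposition}

\begin{proposition}\label{prop:C}
For $\rho>0$ there is $C$, independent of $\varepsilon$, such that $\mathcal D(\rho,\varepsilon)\le\frac12\rho^2+4S\varepsilon+C\varepsilon^2$ for all small $\varepsilon>0$.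
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For fixed $\rho$ and small $\varepsilon_0$ the three propositions give
\[
\limsup_{m\to\infty}D_m(1)\le\frac{\rho^2}2+\frac{\mathcal D(\rho,\varepsilon_0)-\rho^2/2}{\varepsilon_0}\le\frac{\rho^2}2+4S+C\varepsilon_0 .
\]
The left side does not depend on $\varepsilon_0$, so
\begin{equation}\label{eq:key}
\limsup_{m\to\infty}D_m(1)\le\frac{\rho^2}2+4S .
\end{equation}
Since $V_\Lambda\subset V_m(1)$, we get $D(\Lambda)\le\rho^2/2+4S$ for every $\rho>0$. Let $\rho\to0$.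
\end{proof}

The limits are taken in the order $m\to\infty$, $\varepsilon_0\to0$, $\rho\to0$. The first keeps the whole block below the moving exponents, since $mh\to0$ while $\varepsilon\lambda_1\ge\varepsilon_0\lambda_1$. The second makes the moving exponents small compared with $\rho^2$.

\section{Small exponents: where the constant 4 comes from}\label{sec:small}

In this section $\rho$ is fixed, $\nu_j=\varepsilon\lambda_j$, and we prove Proposition~\ref{prop:C}.

\subsection{A rational model}

The Fourier transform of $e^{-\nu y^2}$ is $\sqrt{\pi/\nu}\,e^{-\xi^2/4\nu}$. Modulo $W_\rho$ only its values for $|\xi|>\rho$ matter, and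
\[
e^{-(\rho+s)^2/4\nu}=e^{-\rho^2/4\nu}\,e^{-\eta s}\,e^{-s^2/4\nu},\qquad\eta=\frac\rho{2\nu}.
\]
For small $\nu$ the factor $e^{-\eta s}$ lives on the scale $s\approx\nu$, where the last factor is $1+O(\nu)$. Now $(\pi/\eta)e^{-\eta|\xi|}$ is the Fourier transform of $(\eta^2+y^2)^{-1}$. So, modulo $W_\rho$, a wide Gaussian is close to a multiple of $(\eta^2+y^2)^{-1}$. In the model space $W_\rho+\operatorname{span}\{(\eta^2+y^2)^{-1}\}$ an equioscillating function can be written down.

\begin{example}\label{ex:model}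
Let $\Phi(y)=\rho y+2\arctan(y/\eta)$. Since $e^{2i\arctan(y/\eta)}=(\eta+iy)^2/(\eta^2+y^2)$,
\[
\cos\Phi(y)=\frac{p(y)}{\eta^2+y^2},\qquad p(w)=(\eta^2-w^2)\cos\rho w-2\eta w\sin\rho w .
\]
The function $p$ is even and entire, and $p(\pm i\eta)=2\eta^2e^{\rho\eta}$. So $(p(w)-2\eta^2e^{\rho\eta})/(\eta^2+w^2)$ lies in $W_\rho$, and $\cos\Phi$ lies in the model space. It oscillates between $\pm1$ like $\cos\rho y$, with one extra half-period. With $\eta=\rho/2\nu$,
\[
-(\cos\Phi)_t(0)=\tfrac12\Phi'(0)^2=\tfrac12\Big(\rho+\frac{4\nu}\rho\Big)^2=\frac{\rho^2}2+4\nu+\frac{8\nu^2}{\rho^2}.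
\]
To first order one new exponent $\nu$ raises $\rho^2/2$ by $4\nu$.
\end{example}

To turn this into an upper bound we express $-f_t(0)$ through the values of $f$ at the extreme points of $\cos\Phi$, with weights of alternating sign. Such a formula is exact on $W_\rho$, and we estimate its error on Gaussians.

\subsection{A quadrature formula from residues}

Let $N\ge0$ and $\eta_1,\dots,\eta_N>0$ be arbitrary in this subsection. Put
\[
\Phi(y)=\rho y+2\sum_j\arctan\frac y{\eta_j},\qquad Q(w)=\prod_j\frac{\eta_j+iw}{\eta_j-iw},\qquad\Theta(w)=e^{i\rho w}Q(w),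
\]
so that $\Theta=e^{i\Phi}$ on $\mathbb R$. The function $\Theta$ is meromorphic and $\Theta(-w)=1/\Theta(w)$. For $w=x+iv$ with $v>0$ we have $|\eta+iw|^2=(\eta-v)^2+x^2\le|\eta-iw|^2$, so $\Theta$ is analytic in the upper half-plane and
\begin{equation}\label{eq:theta}
|\Theta(w)|\le e^{-\rho\operatorname{Im}w}\qquad(\operatorname{Im}w>0).
\end{equation}
We continue $1/\sin\Phi$ and $\cot\Phi$ to $\mathbb C$ by
\[
\frac1{\sin\Phi}=\frac{-2i\Theta}{1-\Theta^2},\qquad\cot\Phi=-i\,\frac{1+\Theta^2}{1-\Theta^2}.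
\]
Both are odd meromorphic functions. By \eqref{eq:theta} they are analytic in the upper half-plane, hence also in the lower one. On $\mathbb R$ we have $\Phi'=\rho+\sum2\eta_j/(\eta_j^2+y^2)\ge\rho$, so the poles are simple and lie at the points $z_k$ with $\Phi(z_k)=k\pi$, $k\in\mathbb Z$. Here $z_{-k}=-z_k$, and $|z_k|\ge(|k|-N)\pi/\rho$ because $|\Phi(y)|\le\rho|y|+N\pi$. From $\arctan x=x-x^3/3+\cdots$ and $\sin\Phi=\Phi-\Phi^3/6+\cdots$,
\[
\sin\Phi=\Omega w\,(1-\gamma w^2+\cdots),\qquad\Omega=\rho+\sum_j\frac2{\eta_j},\qquad\gamma=\frac{\Omega^2}6+\frac2{3\Omega}\sum_j\eta_j^{-3}>0 .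
\]
For an even function $f$ that is analytic near $0$ and bounded on $\mathbb R$ define the linear functional
\begin{equation}\label{eq:R}
\mathcal R(f)=f_t(0)+\gamma f(0)+\Omega\sum_{k\ne0}\frac{(-1)^kf(z_k)}{z_k^2\,\Phi'(z_k)} ;
\end{equation}
the series converges absolutely. If $f$ is entire, $\mathcal R(f)/\Omega$ is the sum of all residues of $f/(w^2\sin\Phi)$: near $0$ this function is $f(w)(1+\gamma w^2+\cdots)/(\Omega w^3)$, and at $z_k$ the derivative of $\sin\Phi$ is $(-1)^k\Phi'(z_k)$.

\begin{lemma}\label{lem:res}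
\begin{itemize}
\item[(i)] If $L>0$ and $f$ is even, entire and bounded in the strip $|\operatorname{Im}w|\le L$, then
\[
\mathcal R(f)=\frac{2\Omega}\pi\int_{\operatorname{Im}w=L}\frac{f(w)\,\Theta(w)}{w^2\,(1-\Theta(w)^2)}\,dw .
\]
\item[(ii)] $\mathcal R(u)=0$ for $u\in W_\rho$.
\item[(iii)] $\gamma+\Omega\sum_{k\ne0}z_k^{-2}\Phi'(z_k)^{-1}=\Omega^2/2$.
\end{itemize}
Consequently $-f_t(0)\le\frac12\Omega^2+|\mathcal R(f)|$ whenever $|f|\le1$ on $\mathbb R$.
\end{lemma}

\begin{proof}
(i) Let $\Phi(r_K)=(K+\frac12)\pi$, so that $\Theta(r_K)^2=-1$ and $r_K\to\infty$. Since $Q(w)\to(-1)^N$ as $w\to\infty$, we have $\Theta(r_K+iv)=\Theta(r_K)e^{-\rho v}(1+o(1))$ uniformly for $|v|\le L$. Thus $\Theta^2\to-e^{-2\rho v}$, and $1/\sin\Phi$ and $\cot\Phi$ are bounded on the segments $\operatorname{Re}w=\pm r_K$, $|\operatorname{Im}w|\le L$, uniformly in large $K$. Integrate $F=f/(w^2\sin\Phi)$ over the rectangle with vertices $\pm r_K\pm iL$. The vertical sides contribute $O(r_K^{-2})$. As $F$ is odd, the integral over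 $\operatorname{Im}w=-L$ from left to right is minus that over $\operatorname{Im}w=L$. Letting $K\to\infty$ gives $2\pi i\,\mathcal R(f)/\Omega=-2\int_{\operatorname{Im}w=L}F\,dw$, which is (i).

(ii) By (F1) and \eqref{eq:theta}, $|u\Theta|\le\sup_{\mathbb R}|u|$ and $|1-\Theta^2|\ge1-e^{-2\rho}$ on $\operatorname{Im}w=L\ge1$. So $|\mathcal R(u)|\le C\int(x^2+L^2)^{-1}dx=C\pi/L$ for all $L\ge1$.

(iii) Apply the same rectangles to $w^{-2}\cot\Phi$. By \eqref{eq:theta}, $|\cot\Phi|\le(1+e^{-2\rho})/(1-e^{-2\rho})$ for $|\operatorname{Im}w|\ge1$, so the horizontal lines contribute $O(1/L)$ and the residues sum to zero. Near $0$ the function is $(1-\frac12\Omega^2w^2+\cdots)(1+\gamma w^2+\cdots)/(\Omega w^3)$, with residue $(\gamma-\frac12\Omega^2)/\Omega$; at $z_k$ the residue is $z_k^{-2}\Phi'(z_k)^{-1}$.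

For the last assertion solve \eqref{eq:R} for $-f_t(0)$ and use $\gamma>0$ and (iii).
\end{proof}

\begin{example}\label{ex:N0}
For $N=0$ we have $\Omega=\rho$, $\gamma=\rho^2/6$, $z_k=k\pi/\rho$, and (ii) reads
\[
-u_t(0)=\frac{\rho^2}6u(0)+\sum_{k\ge1}(-1)^k\frac{2\rho^2}{k^2\pi^2}\,u\Big(\frac{k\pi}\rho\Big)\qquad(u\in W_\rho).
\]
The weights add up to $\rho^2/6+\rho^2/3=\rho^2/2$, and $u=\cos\rho y$ makes every term positive.
\end{example}

\subsection{The error on Gaussians}

Now let $\eta_j=\rho/(2\nu_j)$, $1\le j\le N$, so that $\Omega=\rho+4\varepsilon S/\rho$. Constants depend on $\rho$ and $\Lambda$ but not on $\varepsilon$, and $\varepsilon$ is small.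

\begin{lemma}\label{lem:gauss}
$|\mathcal R(e^{-\nu_jy^2})|\le C\varepsilon^{5/2}e^{-\rho^2/4\nu_j}$.
\end{lemma}

\begin{proof}
The exponent $-\nu_jw^2+i\rho w$ has its critical point at $w=i\eta_j$, so we take $L=\eta_j$ in Lemma~\ref{lem:res}(i). With $w=i\eta_j+x$ and $2\nu_j\eta_j=\rho$ the terms linear in $x$ cancel, and $-\nu_jw^2+i\rho w=-\nu_jx^2-\rho^2/4\nu_j$. Hence
\[
\mathcal R(e^{-\nu_jy^2})=\frac{2\Omega}\pi\,e^{-\rho^2/4\nu_j}\int_{\mathbb R}e^{-\nu_jx^2}\,\frac{Q(i\eta_j+x)}{(i\eta_j+x)^2}\,\frac{dx}{1-\Theta(i\eta_j+x)^2}.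
\]
The $l$-th factor of $Q(i\eta_j+x)$ is $(\eta_l-\eta_j+ix)/(\eta_l+\eta_j-ix)$; for $l=j$ it vanishes at $x=0$. Since $\eta_l/\eta_j=\lambda_j/\lambda_l$,
\[
\frac{Q(i\eta_j+x)}{(i\eta_j+x)^2}=\frac x{\eta_j^3}\,X_j\Big(\frac x{\eta_j}\Big),\qquad X_j(\xi)=\frac i{(2-i\xi)(i+\xi)^2}\prod_{l\ne j}\frac{\lambda_j/\lambda_l-1+i\xi}{\lambda_j/\lambda_l+1-i\xi}.
\]
The rational function $X_j$ does not depend on $\varepsilon$, has no real poles and vanishes at infinity, so $X_j$ and $X_j'$ are bounded on $\mathbb R$. By \eqref{eq:theta}, $|(1-\Theta^2)^{-1}-1|\le2e^{-2\rho\eta_j}\le C\varepsilon^{1/2}$ on the line. Replacing $(1-\Theta^2)^{-1}$ by $1$ therefore changes the integral by at most $C\varepsilon^{1/2}\eta_j^{-3}\int|x|e^{-\nu_jx^2}dx=C\varepsilon^{1/2}\eta_j^{-3}\nu_j^{-1}\le C\varepsilon^{5/2}$. In the remaining integral we may subtract $X_j(0)$, because $\int xe^{-\nu_jx^2}dx=0$, and obtain the bound $C\eta_j^{-4}\int x^2e^{-\nu_jx^2}dx\le C\eta_j^{-4}\nu_j^{-3/2}\le C\varepsilon^{5/2}$.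
\end{proof}

This error is exponentially small, but the coefficient of a wide Gaussian in a function bounded by $1$ can be exponentially large, because most of the Gaussian can be canceled by an element of $W_\rho$. We bound the coefficients by testing against functions whose spectrum lies just outside $[-\rho,\rho]$.

\begin{lemma}\label{lem:coef}
If $f=u+\sum_jb_je^{-\nu_jy^2}$ with $u\in W_\rho$ and $|f|\le1$ on $\mathbb R$, then $|b_j|\le C\varepsilon^{-1/2}e^{\rho^2/4\nu_j}$.
\end{lemma}

\begin{proof}
The functions $s\mapsto e^{-\rho s/2\lambda_j}$ are linearly independent on $(0,\infty)$, because the $\lambda_j$ are distinct. So there are real $\pi_1,\dots,\pi_N\in C_c^\infty(0,\infty)$ with $\int\pi_l(s)e^{-\rho s/2\lambda_j}ds=\delta_{lj}$. Put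
\[
\psi_l(y)=\varepsilon\int\pi_l(s)\cos\big((\rho+\varepsilon s)y\big)\,ds=\operatorname{Re}\big[e^{i\rho y}\,\varepsilon\,\Pi_l(\varepsilon y)\big],\qquad\Pi_l(y)=\int\pi_l(s)e^{isy}ds .
\]
Then $\psi_l$ is a Schwartz function with $\|\psi_l\|_{L^1}\le\|\Pi_l\|_{L^1}$, a bound independent of $\varepsilon$. Its Fourier transform is supported in $\{\pm(\rho+\varepsilon s):s\in\operatorname{supp}\pi_l\}$, so $\int u\psi_l=0$ by (F2). From $\int e^{-\nu y^2}\cos\xi y\,dy=\sqrt{\pi/\nu}\,e^{-\xi^2/4\nu}$,
\[
\int e^{-\nu_jy^2}\psi_l\,dy=\sqrt{\frac{\pi\varepsilon}{\lambda_j}}\;e^{-\rho^2/4\nu_j}\int\pi_l(s)\,e^{-\rho s/2\lambda_j-\varepsilon s^2/4\lambda_j}\,ds=\sqrt{\frac{\pi\varepsilon}{\lambda_j}}\;e^{-\rho^2/4\nu_j}\big(\delta_{lj}+O(\varepsilon)\big).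
\]
Let $\beta_j=b_j\sqrt{\pi\varepsilon/\lambda_j}\,e^{-\rho^2/4\nu_j}$. The bounds $|\int f\psi_l|\le C$ say that $(I+O(\varepsilon))\beta=O(1)$, so $\beta=O(1)$ for small $\varepsilon$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
For $f$ as in Lemma~\ref{lem:coef}, Lemmas~\ref{lem:res}(ii), \ref{lem:gauss} and \ref{lem:coef} give $|\mathcal R(f)|\le C\varepsilon^2$. By Lemma~\ref{lem:res}, $-f_t(0)\le\frac12\Omega^2+C\varepsilon^2$, and $\frac12\Omega^2=\frac12\rho^2+4\varepsilon S+8\varepsilon^2S^2/\rho^2$.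
\end{proof}

The choice $\eta_j=\rho/2\nu_j$ was used to put a zero of $Q$ at the critical point. Without that zero the same estimate bounds the integral in Lemma~\ref{lem:gauss} only by $C\eta_j^{-2}\nu_j^{-1/2}\le C\varepsilon^{3/2}$, and so $\mathcal R(f)$ only by $C\varepsilon$, the order of the term $4\varepsilon S$ that we want to isolate.

\section{Chebyshev functions and their quadrature formulas}\label{sec:cheb}

For Proposition~\ref{prop:A} we need the extremal function of \eqref{eq:Ddef} for a finite system of exponentials and the analog of the formula in Example~\ref{ex:N0}. Everything rests on counting zeros.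

\subsection{A rule of signs}

Differentiating $e^{-qt}$ with respect to $q$ produces $te^{-qt}$, so we need Descartes' rule of signs with such terms. Since $bte^{-qt}$ is the limit of $\frac b{2\delta}(e^{-(q-\delta)t}-e^{-(q+\delta)t})$ as $\delta\to0$, the term $bte^{-qt}$ should count as the two coefficients $b,-b$.

\begin{lemma}\label{lem:desc}
Let $q_1<\dots<q_d$ be real and $F(t)=\sum_{j=1}^d(d_j+b_jt)e^{-q_jt}\not\equiv0$ with real coefficients. List, for $j=1,\dots,d$ in order, the two entries $b_j,-b_j$ if $b_j\ne0$ and the one entry $d_j$ if $b_j=0$. The number of real zeros of $F$, counted with multiplicity, is at most the number of sign changes in this list, zero entries being dropped.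
\end{lemma}

\begin{proof}
Induct on the number of sign changes. If there is none, all $b_j$ vanish and all nonzero $d_j$ have the same sign, so $F$ has no zero. Otherwise fix a sign change and consider, for a real $q$ to be chosen,
\[
F_1=e^{-qt}(e^{qt}F)'=\sum_j\big[(q-q_j)d_j+b_j+(q-q_j)b_jt\big]e^{-q_jt}.
\]
For $q_j\ne q$ the entries of index $j$ in the list of $F_1$ are those of $F$ multiplied by $q-q_j$: they keep their sign if $q_j<q$ and flip if $q_j>q$. Suppose first that the change occurs between an entry of index $i$ and an entry of index $l>i$, with only zero entries between them. Take $q\in(q_i,q_l)\setminus\{q_1,\dots,q_d\}$. This change disappears and the others persist. Suppose next that the change is inside a pair $b_i,-b_i$. Take $q=q_i$. The pair becomes the single entry $b_i$. Its relation to the preceding entry is unchanged, and so is its relation to the following entry $z$, since $(-b_i,z)$ becomes $(b_i,-z)$ up to positive factors. In both cases the list of $F_1$ has a nonzero entry, so $F_1\not\equiv0$,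 and it has exactly one change fewer. By Rolle's theorem $F$ has at most one zero more than $F_1$.
\end{proof}

In particular a nonzero combination of $d$ distinct exponentials has at most $d-1$ real zeros.

\subsection{The Chebyshev function}

Let $0=p_0<p_1<\dots<p_n$ with $n\ge1$, and put
\[
V=\operatorname{span}\{e^{-p_jt}:0\le j\le n\},\qquad V'=\operatorname{span}\{e^{-p_jt}:1\le j\le n\}=\{f':f\in V\}.
\]
A nonzero $f\in V$ has at most $n$ zeros in $[0,\infty]$, where finite zeros are counted with multiplicity and $\infty$ is counted once if $f(\infty)=0$. Indeed, in that case $f\in V'$, and $f$ has at most $n-1$ real zeros. In the same way a nonzero element of $V_0=\operatorname{span}\{e^{-p_jt}:0\le j<n\}$ has at most $n-1$ zeros in $[0,\infty]$.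

Recall that a $d$-dimensional space $H$ of continuous functions on a compact interval is a \emph{Haar space} if each nonzero element has at most $d-1$ zeros. Chebyshev's alternation theorem says that every continuous $F$ has a unique best uniform approximation from $H$, and that $f\in H$ is this approximation if and only if $F-f$ takes the values $\pm\|F-f\|$ with alternating signs at $d+1$ increasing points.

\begin{proposition}\label{prop:cheb}
There is a unique $T=\sum_{j=0}^na_je^{-p_jt}\in V$ with $\|T\|=1$, $T(0)=1$, that takes the values $\pm1$ alternately at $n+1$ increasing points of $[0,\infty]$. These points are $0=t_0<t_1<\dots<t_{n-1}<t_n=\infty$, with $T(t_k)=(-1)^k$. The real zeros of $T'$ are exactly $t_1,\dots,t_{n-1}$, and they are simple. The coefficients $a_1,\dots,a_n$ are nonzero and alternate in sign.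
\end{proposition}

\begin{proof}
Let $T\in V$ have norm $1$ and $n+1$ alternation points; the normalized error of the best approximation of $e^{-p_nt}$ from the Haar space $V_0$ is such a function. Then $T$ has at least $n$ zeros, so $T\notin V_0$, and $T/a_n$ is the error of the best approximation by the alternation theorem. So $T$ is unique up to sign. Alternation points in $(0,\infty)$ are zeros of $T'\in V'\setminus\{0\}$, which has at most $n-1$ real zeros. Hence exactly $n-1$ alternation points are interior, they are simple zeros of $T'$ and its only zeros, and the other two are $0$ and $\infty$. The condition $T(0)=1$ fixes the sign. Finally $T'=-\sum_{j\ge1}p_ja_je^{-p_jt}$ has $n-1$ zeros, so by Lemma~\ref{lem:desc} its $n$ coefficients have $n-1$ sign changes.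
\end{proof}

We call $T$ the \emph{Chebyshev function} and the $t_k$ its \emph{nodes}. It is strictly monotone between consecutive nodes, and $T'(0)<0$.

\subsection{The quadrature formula}

A function in $V$ that vanishes at the $n+1$ nodes is zero, so $f\mapsto(f(t_k))_{k=0}^n$ is an isomorphism of $V$ onto $\mathbb R^{n+1}$. Hence there are unique real numbers $w_k$ with
\begin{equation}\label{eq:quad}
-f'(0)=\sum_{k=0}^n(-1)^kw_kf(t_k)\qquad(f\in V).
\end{equation}
Taking $f=1$ gives $\sum(-1)^kw_k=0$. This allows a summation by parts. Put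
\[
M_k=-\sum_{i\le k}(-1)^iw_i=\sum_{i>k}(-1)^iw_i\qquad(0\le k\le n-1),
\]
so that $M_0=-w_0$, $M_{k-1}-M_k=(-1)^kw_k$ and $M_{n-1}=(-1)^nw_n$. The right side of \eqref{eq:quad} equals $\sum_{k<n}M_k(f(t_{k+1})-f(t_k))$. With $M(t)=M_k$ on $(t_k,t_{k+1})$ this reads
\begin{equation}\label{eq:quadM}
-u(0)=\int_0^\infty u(t)M(t)\,dt\qquad(u\in V').
\end{equation}

\begin{proposition}\label{prop:quad}
$(-1)^{k+1}M_k>0$ for $0\le k\le n-1$. Consequently $w_0=|M_0|$, $w_k=|M_{k-1}|+|M_k|$ for $1\le k\le n-1$, $w_n=|M_{n-1}|$, all $w_k$ are positive, and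
\[
D(\{p_0,\dots,p_n\})=-T'(0)=\sum_{k=0}^nw_k .
\]
\end{proposition}

\begin{proof}
Let $r$ be the number of sign changes of $(1,M_0,\dots,M_{n-1})$, zeros dropped. The first assertion says $r=n$. Suppose $r\le n-1$. Assign a point to each change: the point $0$ to a change between the entry $1$ and the first nonzero $M_k$, and the point $t_l$ to a change that ends at $M_l$ and starts at an earlier $M_i$. These $r$ points are distinct and finite. Choose a nonzero $u\in\operatorname{span}\{e^{-p_1t},\dots,e^{-p_{r+1}t}\}\subset V'$ that vanishes at them. By Lemma~\ref{lem:desc} they are the only zeros of $u$ and they are simple, so $u$ changes sign in $(0,\infty)$ exactly at the assigned points $t_l$. If $0$ is not assigned, the first nonzero $M_k$, if any, is positive; normalize $u(0)>0$. If $0$ is assigned, the first nonzero $M_k$ is negative and $u(0)=0$; normalize $u<0$ just to the right of $0$. In both cases $u(0)\ge0$ and $uM\ge0$. By \eqref{eq:quadM}, $u(0)=0$ and $uM=0$ almost everywhere, so $M\equiv0$. But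 then $r=0$, the point $0$ is not assigned, and $u(0)>0$, a contradiction.

The formulas for $w_k$ follow from the signs. By \eqref{eq:quad}, $-f'(0)\le\sum w_k$ if $\|f\|\le1$, with equality for $f=T$.
\end{proof}

\begin{example}\label{ex:n2}
For the exponents $0,1,2$ and $x=e^{-t}$ we have $T=8x^2-8x+1$, with nodes $x=1,\frac12,0$. Formula \eqref{eq:quad} is $P'(1)=3P(1)-4P(\frac12)+P(0)$, as one sees on $1,x,x^2$. Thus $w=(3,4,1)$, $M_0=-3$, $M_1=1$, $D=8$. Note that $M_0$ has the sign of $\int_0^{t_1}T\,dt=\int_{1/2}^1(8x-8+x^{-1})\,dx=\ln2-1$, whose modulus exceeds $2/D=\frac14$. The next section proves this inequality in the generality that we need.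
\end{example}

\section{Moving the exponents}\label{sec:move}

Write $T(t)=\cos\phi$ with $\phi$ increasing from $0$ to $n\pi$. For equally spaced exponents the inverse function $t(\phi)$ is explicit and convex. We deform equally spaced exponents into the given ones and show that, when the larger exponents move relatively faster, convexity is preserved.

\subsection{Smooth dependence}

Let $\mathcal P=\{p\in\mathbb R^n:0<p_1<\dots<p_n\}$ and write $T(t;p)$, $D(p)=-T'(0;p)$.

\begin{lemma}\label{lem:smooth}
The coefficients $a_j$, the nodes $t_1,\dots,t_{n-1}$ and $D$ are smooth functions on $\mathcal P$. For $1\le j\le n$ the function $\partial_{p_j}T$ lies in $-a_jte^{-p_jt}+V'$ and vanishes at all nodes. The quotient $c_j=\partial_{p_j}T/T'$ is smooth on $\mathbb R\times\mathcal P$ and real analytic in $t$, $c_j(0)=0$, and $\sum_jp_jc_j(t)=t$.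
\end{lemma}

\begin{proof}
Consider the $2n$ equations $T(0)=1$, $a_0=(-1)^n$, $T(t_k)=(-1)^k$, $T'(t_k)=0$ $(1\le k\le n-1)$ in the $2n$ unknowns $a_0,\dots,a_n,t_1,\dots,t_{n-1}$. At the Chebyshev solution let $(\delta a,\delta t)$ be in the kernel of the Jacobian and $\delta T=\sum\delta a_je^{-p_jt}\in V$. As $T'(t_k)=0$, the first three groups of equations say that $\delta T$ vanishes at the $n+1$ nodes, so $\delta T=0$. The last group gives $T''(t_k)\delta t_k=0$, so $\delta t_k=0$. The implicit function theorem yields a smooth solution for nearby $p$, with $0<t_1<\dots<t_{n-1}$ and $a_n\ne0$. Its derivative has no zeros besides the $t_k$, so it is monotone between them, has norm $1$, and is the Chebyshev function by Proposition~\ref{prop:cheb}.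

The form of $\partial_{p_j}T$ follows since $a_0$ is constant. Differentiating $T(0;p)=1$ and $T(t_k(p);p)=(-1)^k$ and using $T'(t_k)=0$ shows that $\partial_{p_j}T$ vanishes at the finite nodes. Near $(t_k(p),p)$, $1\le k\le n-1$, both $F=\partial_{p_j}T$ and $F=T'$ can be written as $(t-t_k)\int_0^1F'(t_k+s(t-t_k))\,ds$; the integral is smooth in $(t,p)$ and analytic in $t$, and for $F=T'$ it equals $T''(t_k)\neq0$ at $t=t_k$. Elsewhere $T'\ne0$. Finally $T(t;ap)=T(at;p)$ by uniqueness, and differentiating at $a=1$ gives $\sum p_j\partial_{p_j}T=tT'$.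
\end{proof}

\subsection{Concavity of the velocity field}

When the exponents move with velocities $v_j$, a point where $T$ keeps a fixed value moves with velocity $-\sum v_jc_j$. For a dilation, $v_j=p_j$, this field is linear. The next lemma describes the case where $v_j/p_j$ is monotone.

\begin{lemma}\label{lem:concave}
Let $v_j\ge0$ with $v_j/p_j$ nondecreasing in $j$, and $c=\sum_{j=1}^nv_jc_j$. Then $c(0)=0$, and $c'\ge0$, $c''\le0$ on $\mathbb R$.
\end{lemma}

\begin{proof}
We show that a line meets the graph of $c$ at most twice unless $c$ is affine. For real $\alpha,\beta$, Lemma~\ref{lem:smooth} gives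
\[
F:=(c-\alpha-\beta t)\,T'=-\alpha T'+\sum_js_j\,\partial_{p_j}T,\qquad s_j=v_j-\beta p_j .
\]
This has the form in Lemma~\ref{lem:desc} with exponents $p_1,\dots,p_n$ and $b_j=-a_js_j$. As $s_j/p_j$ is nondecreasing, the sequence $(s_j)$ consists of a run of negative terms, then $k\ge0$ zeros, then a run of positive terms; a run may be empty. Each of the $n-k$ indices with $s_j\ne0$ gives a pair with one sign change inside. Consecutive pairs in the same run give no change between them: $-b_j=a_js_j$ and $b_{j+1}=-a_{j+1}s_{j+1}$ have the same sign, because the $a_j$ alternate. The remaining changes occur along the last entry of the first run, the $k$ single entries, and the first entry of the second run; these are at most $k+2$ entries, with at most $k+1$ changes. So the list has at most $n+1$ changes.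

Suppose $c$ is not affine. Then $F\not\equiv0$, so $F$ has at most $n+1$ zeros, and $n-1$ of them come from the factor $T'$. Thus $c-\alpha-\beta t$ has at most two zeros with multiplicity. If $c''(t^*)=0$, the tangent line at $t^*$ would give a zero of order at least three. So $c''$ has no zero. In all cases $c'$ is monotone.

The direction is read off at $\pm\infty$. As $t\to+\infty$ we have $T'=-p_1a_1e^{-p_1t}(1+O(e^{-\delta t}))$ for some $\delta>0$, while $\partial_{p_1}T=-a_1te^{-p_1t}+O(e^{-p_1t})$ and $\partial_{p_j}T=O(e^{-p_1t})$ for $j\ge2$. Hence $c(t)=(v_1/p_1)t+O(1)$. As $t\to-\infty$ the exponent $p_n$ dominates in place of $p_1$, and $c(t)=(v_n/p_n)t+O(1)$. The monotone function $c'$ therefore tends to $v_n/p_n$ at $-\infty$ and to $v_1/p_1\le v_n/p_n$ at $+\infty$. So $c'$ is nonincreasing and $c'\ge v_1/p_1\ge0$.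
\end{proof}

If $v_j/p_j$ is not monotone, $(s_j)$ may change sign several times, each change may add one to the count, and inflection points of $c$ are no longer excluded.

\subsection{The inverse phase}

Since $T$ is strictly monotone between nodes, there is a unique increasing bijection $t(\cdot\,;p)\colon[0,n\pi)\to[0,\infty)$ with $T(t(\phi))=\cos\phi$ and $t(k\pi)=t_k$. It is smooth in $(\phi,p)$. For $\phi\notin\pi\mathbb Z$ this is the implicit function theorem. Near $\phi=k\pi$, $1\le k\le n-1$, Taylor's formula with integral remainder gives $1-(-1)^kT=(t-t_k)^2H(t,p)$ with $H>0$ smooth, while $1-(-1)^k\cos\phi=2\sin^2\frac{\phi-k\pi}2$. So the defining equation is $(t-t_k)\sqrt H=\sqrt2\sin\frac{\phi-k\pi}2$, whose left side has nonzero $t$-derivative at $t_k$. Near $\phi=0$ the equation is $1-T(t)=2\sin^2\frac\phi2$ with $T'(0)=-D\ne0$. So $t$ is a smooth function of $(\sin^2\frac\phi2,p)$, and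
\begin{equation}\label{eq:phase0}
t(\phi)=\frac{\phi^2}{2D}+O(\phi^4)\qquad(\phi\to0).
\end{equation}

\begin{proposition}\label{prop:phase}
Let $h>0$ and $0<P_1<\dots<P_n$, and suppose that $P_j/(jh)\ge1$ is nondecreasing in $j$. Let $T,t_k,D,t(\phi)$ belong to the exponents $0,P_1,\dots,P_n$, and put $D_0=2n^2h$ and $t^0(\phi)=-\frac2h\ln\cos\frac\phi{2n}$.
\begin{itemize}
\item[(i)] $t(\phi)=\zeta(t^0(\phi))$ for a smooth convex $\zeta$ on $[0,\infty)$ with $\zeta(0)=0$, $\zeta'(0)=D_0/D$ and $D_0/D\le\zeta'\le1$.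
\item[(ii)] $t''(\phi)\ge1/D$. Hence $t_k\ge k^2\pi^2/(2D)$ for $k\le n-1$, and
\[
(-1)^{k+1}\int_{t_k}^{t_{k+1}}T\,dt\ge\frac2D\qquad(0\le k\le n-2).
\]
\end{itemize}
\end{proposition}

\begin{proof}
For the exponents $jh$ the Chebyshev function is $\cos n\theta$ with $e^{-ht}=\cos^2\frac\theta2$, $0\le\theta\le\pi$, since this is a polynomial of degree $n$ in $2e^{-ht}-1=\cos\theta$ with $n+1$ alternation points. Its inverse phase is $t^0$, and $t^0(\phi)=\phi^2/(2D_0)+O(\phi^4)$.

Join the two systems by $p_j(\tau)=jh\,(P_j/jh)^\tau$, $0\le\tau\le1$; this path lies in $\mathcal P$ by the hypothesis. With a dot for $d/d\tau$, the ratios $\dot p_j/p_j=\ln(P_j/jh)\ge0$ are nondecreasing in $j$. So $c(x;\tau)=\sum_j\dot p_j(\tau)c_j(x;p(\tau))$ is smooth on $\mathbb R\times[0,1]$, and by Lemma~\ref{lem:concave} it is concave and nondecreasing in $x$ with $c(0;\tau)=0$. Differentiating $T(t(\phi;p(\tau));p(\tau))=\cos\phi$ in $\tau$ gives $\partial_\tau t=-c(t;\tau)$, first for $\phi\notin\pi\mathbb Z$, where $T'(t)\ne0$,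 and then for all $\phi$ by continuity.

Let $x(\tau;x_0)$ solve $\dot x=-c(x;\tau)$, $x(0)=x_0\ge0$. The solution cannot cross the solution $x\equiv0$, and it is nonincreasing because $c\ge0$ on $[0,\infty)$. So it stays in $[0,x_0]$ and exists up to $\tau=1$. Put $\zeta(x_0)=x(1;x_0)$. By uniqueness $t(\phi)=\zeta(t^0(\phi))$, and $\zeta(0)=0$. The variational equation gives
\[
\frac{\partial x}{\partial x_0}(\tau;x_0)=\exp\Big(-\int_0^\tau c'(x(s;x_0);s)\,ds\Big)\in(0,1],\qquad\frac{\zeta''}{\zeta'}=-\int_0^1c''(x;s)\,\frac{\partial x}{\partial x_0}\,ds\ge0 .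
\]
So $\zeta$ is convex with $0<\zeta'\le1$. Comparing \eqref{eq:phase0} with the expansion of $t^0$ gives $\zeta'(0)=D_0/D$, and $\zeta'\ge\zeta'(0)$ by convexity.

For (ii), $(t^0)''=D_0^{-1}\sec^2\frac\phi{2n}\ge1/D_0$, so $t''=\zeta''(t^0)\,((t^0)')^2+\zeta'(t^0)\,(t^0)''\ge1/D$. With $t(0)=t'(0)=0$ we get $t(\phi)\ge\phi^2/2D$. Integrating by parts, and using that $\sin\phi$ has sign $(-1)^k$ on $(k\pi,(k+1)\pi)$ and vanishes at the ends,
\[
\int_{t_k}^{t_{k+1}}T\,dt=\int_{k\pi}^{(k+1)\pi}\cos\phi\;t'(\phi)\,d\phi=(-1)^{k+1}\int_{k\pi}^{(k+1)\pi}|\sin\phi|\,t''(\phi)\,d\phi ,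
\]
and the last integral is at least $2/D$.
\end{proof}

For a general $\Lambda$ the ratios $\lambda_j/j$ need not be monotone; $\{1,10,11\}$ gives $1,5,\frac{11}3$. A long block in front repairs this, which is its second purpose.

\section{The limit of a long block}\label{sec:limit}

Fix $\rho>0$ and $\varepsilon_0\in(0,1)$, and let $n=m+N$. For $\varepsilon\in[\varepsilon_0,1]$ the positive exponents of $V_m(\varepsilon)$ are $P_l=lh$ $(1\le l\le m)$ and $P_{m+j}=\varepsilon\lambda_j$. There is $m_0$ such that for $m\ge m_0$ and all $\varepsilon\in[\varepsilon_0,1]$ these are increasing and satisfy the hypothesis of Proposition~\ref{prop:phase}. Indeed $P_l/(lh)=1$ for $l\le m$; next $\varepsilon_0\lambda_1\ge(m+1)h$ for large $m$, since $(m+1)h\to0$; and $\lambda_{j+1}/\lambda_j\ge(m+j+1)/(m+j)$ for large $m$, since the $\lambda_j$ are distinct. Let $T_m,\,t_k^{(m)},\,w_k^{(m)},\,M_k^{(m)},\,\zeta_m$ be the data of $V_m(\varepsilon)$ from Sections~\ref{sec:cheb} and~\ref{sec:move}, and split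
\[
T_m=g_m+E_m,\qquad g_m=G_m\circ Y_m\in A_m,\qquad E_m=\sum_{j=1}^Na_j^{(m)}e^{-\varepsilon\lambda_jt}.
\]
In this section $m\to\infty$ through a given infinite set of integers, $\varepsilon_m\in[\varepsilon_0,1]$ is a given sequence, and all data are taken at $\varepsilon=\varepsilon_m$; in particular $D_m=D_m(\varepsilon_m)$. We pass to subsequences finitely many times without change of notation. First, let $\varepsilon_m\to\varepsilon$, and put $\nu_j=\varepsilon\lambda_j$ and $\mathcal G=\operatorname{span}\{e^{-\nu_jy^2}:1\le j\le N\}$.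

\subsection{The limit function}

\begin{lemma}\label{lem:limf}
Along a subsequence, $a_j^{(m)}\to a_j$ and $G_m\to g\in W_\rho$ locally uniformly on $\mathbb C$. Put $E(y)=\sum a_je^{-\nu_jy^2}$ and $T=g+E$. Then $T_m(t)\to T(\sqrt t)$ locally uniformly on $[0,\infty)$, $|T|\le1$ on $\mathbb R$, $T(0)=1$, $g_m'(0)\to g_t(0)$, and $D_m\to D:=-T_t(0)\ge\rho^2/2$.
\end{lemma}

\begin{proof}
The point is that the coefficients $a_j^{(m)}$ are bounded. Suppose that $\alpha_m=\max_j|a_j^{(m)}|\to\infty$ along a subsequence. Along a further one, $E_m(t)/\alpha_m\to E^*(\sqrt t)$ uniformly, with $0\ne E^*\in\mathcal G$. By Lemma~\ref{lem:block}(b), $G_m/\alpha_m\in W_\rho$ is bounded on $\mathbb R$ by $N+1/\alpha_m$, so by (F1) a subsequence converges locally uniformly to some $G^*\in W_\rho$. Since $T_m/\alpha_m\to0$ and $Y_m(t)\to\sqrt t$, we get $G^*=-E^*$ on $[0,\infty)$ and so on $\mathbb C$. But $|E^*(iv)|\sim ce^{\nu_jv^2}$ as $v\to\infty$, for the largest $j$ that occurs in $E^*$, and this contradicts (F1).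

So the $a_j^{(m)}$ are bounded, the $G_m$ are uniformly bounded on $\mathbb R$, and (F1) gives the subsequence. The remaining statements follow from Lemma~\ref{lem:block}: $g_m'(0)=\frac12G_m''(0)\to g_t(0)$, $D_m=-g_m'(0)-E_m'(0)\to-T_t(0)$, and $D_m\ge\rho^2/2$ as $A_m\subset V_m(\varepsilon_m)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Take $\varepsilon_m\equiv\varepsilon_0$ and let $m$ run through a sequence that realizes the upper limit. The function $T$ of Lemma~\ref{lem:limf} is admissible for $\mathcal D(\rho,\varepsilon_0)$, and $-T_t(0)=\lim D_m$.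
\end{proof}

\begin{lemma}\label{lem:limphase}
Along a subsequence, $\zeta_m\to\zeta$ locally uniformly, where $\zeta$ is convex on $[0,\infty)$, $\zeta(0)=0$, and all difference quotients of $\zeta$ lie in $[\rho^2/2D,1]$. Put $\phi(y)=\rho\sqrt{\zeta^{-1}(y^2)}$ for $y\ge0$, $t_k=\zeta(k^2\pi^2/\rho^2)$ and $y_k=\sqrt{t_k}$. Then $t_k^{(m)}\to t_k$ and
\begin{gather}
T(y)=\cos\phi(y),\qquad\phi(y_k)=k\pi,\qquad\frac{k^2\pi^2}{2D}\le t_k\le\frac{k^2\pi^2}{\rho^2},\qquad T'(y_k)=0,\label{eq:limphase}\\
(-1)^{k+1}I_k(T)\ge\frac2D\quad(k\ge0),\qquad\text{where}\quad I_k(u):=\int_{y_k}^{y_{k+1}}u(y)\,2y\,dy .\label{eq:limint}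
\end{gather}
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:phase}(i) the $\zeta_m$ are convex with $\zeta_m(0)=0$ and $2n^2h/D_m\le\zeta_m'\le1$, and $2n^2h\to\rho^2/2$. The Arzel\`a--Ascoli theorem gives $\zeta$, which is a bi-Lipschitz homeomorphism of $[0,\infty)$. Also $t_m^0(\phi)=-\frac2h\ln\cos\frac\phi{2n}\to\phi^2/\rho^2$ locally uniformly. Passing to the limit in $T_m(\zeta_m(t_m^0(\phi)))=\cos\phi$ gives $T(y)=\cos\phi$ for $y^2=\zeta(\phi^2/\rho^2)$, and $\phi=k\pi$ gives the convergence of the nodes. The bounds for $t_k$ follow from those for the slopes, and $T'(y_k)=0$ because $|T|\le1=|T(y_k)|$ on $\mathbb R$. Since $I_k(u)$ is the integral of $u(\sqrt t)$ over $(t_k,t_{k+1})$, \eqref{eq:limint} is the limit of Proposition~\ref{prop:phase}(ii).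
\end{proof}

\subsection{The limit quadrature formula}

To pass to the limit in \eqref{eq:quad} we approximate elements of $W_\rho+\mathcal G$ by elements of $V_m(\varepsilon_m)$. Weight could escape to infinity, so we first treat decaying functions. For $u\in W_\rho$ and $0<r<1$ let
\[
u^{[r]}(y)=u(ry)\,\sigma_r(y),\qquad\sigma_r(y)=\Big(\frac{\sin\delta y}{\delta y}\Big)^2,\qquad\delta=\frac{(1-r)\rho}4 .
\]
Then $u^{[r]}\in W_{\rho'}$ with $\rho'=r\rho+2\delta<\rho$ and $|u^{[r]}(y)|\le|u(ry)|\min(1,(\delta y)^{-2})$. As $r\to1$, $u^{[r]}\to u$ locally uniformly and $(u^{[r]})''(0)=r^2u''(0)-\frac23\delta^2u(0)\to u''(0)$.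

\begin{lemma}\label{lem:approx}
Let $\varepsilon_m\to\varepsilon>0$, and let $f=u+\sum_jb_je^{-\varepsilon\lambda_jy^2}$, where $u\in W_{\rho'}$, $\rho'<\rho$, and $|u(y)|\le C(1+|y|)^{-2}$ on $\mathbb R$. There are $f_m\in V_m(\varepsilon_m)$ with $f_m(t)\to f(\sqrt t)$ uniformly on $[0,\infty]$, where $f(\infty)=0$, and $f_m'(0)\to f_t(0)$.
\end{lemma}

\begin{proof}
Periodize $u$: let $U_m(Y)=\sum_{l\in\mathbb Z}u(Y+2\pi lm/\rho)$. The series converges locally uniformly, and $U_m$ is continuous, real, even and of period $2\pi m/\rho$. The coefficient of $e^{ik\rho Y/m}$ in its Fourier series is $\frac\rho{2\pi m}\hat u(k\rho/m)$. As $\hat u$ is continuous and, by (F2), supported in $[-\rho',\rho']$, only $|k|<m$ contribute. So $U_m\circ Y_m\in A_m$ by Lemma~\ref{lem:block}(b), and $f_m=U_m\circ Y_m+\sum b_je^{-\varepsilon_m\lambda_jt}\in V_m(\varepsilon_m)$.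

The exponential part and its derivative at $0$ converge as required. For $0\le Y\le\pi m/\rho$ and $l\ne0$ we have $|Y+2\pi lm/\rho|\ge(2|l|-1)\pi m/\rho$, so $U_m(Y)=u(Y)+O(m^{-2})$ uniformly. Fix $R>0$. Where $\sqrt t\le2R$, $u(Y_m(t))-u(\sqrt t)\to0$ uniformly by Lemma~\ref{lem:block}(a). Where $\sqrt t>2R$, we have $Y_m(t)\ge Y_m(4R^2)\ge R$ for large $m$, so both terms are at most $CR^{-2}$. This proves uniform convergence. By (F2) and $1+|y|\le(1+|y-s|)(1+|s|)$,
\[
|u^{(j)}(y)|\le\int|\kappa^{(j)}(s)|\,|u(y-s)|\,ds\le C(1+|y|)^{-2}\int|\kappa^{(j)}(s)|(1+|s|)^2ds .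
\]
So the series for $U_m$ may be differentiated twice, and $U_m''(0)=u''(0)+O(m^{-2})$.
\end{proof}

Since $0<w_k^{(m)}\le D_m$, a diagonal subsequence has $w_k^{(m)}\to w_k\ge0$ for every $k$, and $\sum_kw_k\le D$. We use the following principle twice. \emph{If $F_m,F$ are continuous on $[0,\infty]$, $F_m\to F$ uniformly and $F(\infty)=0$, then}
\begin{equation}\label{eq:tail}
\sum_{k=0}^n(-1)^kw_k^{(m)}F_m(t_k^{(m)})\to\sum_{k=0}^\infty(-1)^kw_kF(t_k).
\end{equation}
Indeed each fixed term converges. The terms with $k>K$, including the node $\infty$, contribute at most $D_m\sup|F_m|$, the supremum taken over $t\ge K^2\pi^2/2D_m$ by Proposition~\ref{prop:phase}(ii). As $D_m\to D$, this is small for large $K$, uniformly in large $m$.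

\begin{lemma}\label{lem:limquad}
For $f\in W_\rho+\mathcal G$, $\ -f_t(0)=\sum_{k\ge0}(-1)^kw_kf(y_k)$.
\end{lemma}

\begin{proof}
Let $f=u+E^*$ with $u\in W_\rho$, $E^*\in\mathcal G$. Apply Lemma~\ref{lem:approx} to $u^{[r]}+E^*$, write \eqref{eq:quad} for the approximants, and let $m\to\infty$ using \eqref{eq:tail}. This proves the formula for $u^{[r]}+E^*$. Let $r\to1$; the sum converges by dominated convergence, since $\sum w_k<\infty$ and $|u^{[r]}|\le\sup|u|$.
\end{proof}

Taking $f=T$ gives $\sum w_k=D$: no weight is lost. Let $M_k=-\sum_{i\le k}(-1)^iw_i=\lim_mM_k^{(m)}$. Proposition~\ref{prop:quad} gives in the limit $(-1)^{k+1}M_k\ge0$, $w_0=|M_0|$ and $w_k=|M_{k-1}|+|M_k|$ for $k\ge1$. Therefore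
\begin{equation}\label{eq:mass}
\sum_{k\ge0}|M_k|=\frac D2 .
\end{equation}
For an even continuous function $u$ define
\[
\mathcal L(u)=\lim_{K\to\infty}\sum_{k<K}M_kI_k(u)
\]
whenever the limit exists. If $H$ is even and analytic, then $I_k(H_t)=H(y_{k+1})-H(y_k)$, and summation by parts with $M_0=-w_0$, $M_{k-1}-M_k=(-1)^kw_k$ gives
\[
\sum_{k<K}M_kI_k(H_t)=M_{K-1}H(y_K)+\sum_{k<K}(-1)^kw_kH(y_k).
\]
As $M_K\to0$ and $\sum w_k<\infty$, we conclude that
\begin{equation}\label{eq:parts}
\mathcal L(H_t)=\sum_{k\ge0}(-1)^kw_kH(y_k)\qquad\text{if the sequence }(H(y_k))\text{ is bounded,}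
\end{equation}
and with Lemma~\ref{lem:limquad} we obtain the limit form of \eqref{eq:quadM}:
\begin{equation}\label{eq:L}
\mathcal L(f_t)=-f_t(0)\qquad(f\in W_\rho+\mathcal G).
\end{equation}

\section{Monotonicity in $\varepsilon$}\label{sec:mono}

\subsection{The derivative of $D_m(\varepsilon)$}

Let $m\ge m_0$. By Lemma~\ref{lem:smooth}, $D_m(\varepsilon)$ is smooth on $[\varepsilon_0,1]$. Put $B_m(\varepsilon)=D_m(\varepsilon)-\varepsilon\,dD_m/d\varepsilon$, so that
\begin{equation}\label{eq:quot}
\frac d{d\varepsilon}\,\frac{D_m(\varepsilon)-\rho^2/2}\varepsilon=\frac{\rho^2/2-B_m(\varepsilon)}{\varepsilon^2}.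
\end{equation}
Proposition~\ref{prop:A} follows by integrating \eqref{eq:quot} over $[\varepsilon_0,1]$ once we prove the following.

\begin{proposition}\label{prop:Bm}
$\displaystyle\liminf_{m\to\infty}\ \inf_{\varepsilon\in[\varepsilon_0,1]}B_m(\varepsilon)\ge\rho^2/2$.
\end{proposition}

\begin{lemma}\label{lem:Bformula}
$B_m(\varepsilon)=-g_m'(0)+\sum_{k=0}^n(-1)^kw_k^{(m)}\,(tE_m')(t_k^{(m)})$, where $tE_m'$ is $0$ at $\infty$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:smooth}, $\partial_\varepsilon T_m=\sum_j\lambda_j\partial_{P_{m+j}}T_m=\varepsilon^{-1}tE_m'+v$ with $v\in V_m(\varepsilon)$, and this function vanishes at all nodes. So $v=-\varepsilon^{-1}tE_m'$ at the nodes, and \eqref{eq:quad} applied to $v$ gives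
\[
\frac{dD_m}{d\varepsilon}=-(\partial_\varepsilon T_m)'(0)=-\frac1\varepsilon E_m'(0)-v'(0)=-\frac1\varepsilon\Big[E_m'(0)+\sum_k(-1)^kw_k^{(m)}(tE_m')(t_k^{(m)})\Big].
\]
Now use $D_m=-g_m'(0)-E_m'(0)$.
\end{proof}

Suppose that Proposition~\ref{prop:Bm} fails. Then there are $\delta_0>0$, an infinite set of $m$ and $\varepsilon_m\in[\varepsilon_0,1]$ with $B_m(\varepsilon_m)\le\rho^2/2-\delta_0$. Apply Section~\ref{sec:limit} to this sequence. The functions $tE_m'=-\sum a_j^{(m)}\varepsilon_m\lambda_j\,te^{-\varepsilon_m\lambda_jt}$ converge uniformly on $[0,\infty]$ to $(tE_t)(\sqrt t)$, where $tE_t$ means $y^2E_t(y)$, and the limit vanishes at $\infty$. By Lemma~\ref{lem:Bformula} and \eqref{eq:tail},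
\begin{equation}\label{eq:B}
B_m(\varepsilon_m)\to B:=-g_t(0)+\sum_{k\ge0}(-1)^kw_k\,(tE_t)(y_k).
\end{equation}
It remains to prove $B\ge\rho^2/2$. We do so through the identity
\begin{equation}\label{eq:identity}
B=\frac{\rho^2}4\big(\mathcal L(T)+1\big).
\end{equation}
It suffices: by \eqref{eq:limint}, the signs of the $M_k$ and \eqref{eq:mass}, $M_kI_k(T)\ge\frac2D|M_k|$ and so $\mathcal L(T)\ge1$.

\begin{example}\label{ex:check}
Consider the case without Gaussians, with $T=g=\cos\rho y$, $D=\rho^2/2$ and the weights $w_0=\rho^2/6$, $w_k=2\rho^2/k^2\pi^2$ of Example~\ref{ex:N0}. Here $M_k=\sum_{i>k}(-1)^iw_i$ is an alternating series with decreasing terms, so it has sign $(-1)^{k+1}$, and $\sum|M_k|=\frac12\sum w_k=\rho^2/4$. A primitive of $2y\cos\rho y$ is $\frac2{\rho^2}(\rho y\sin\rho y+\cos\rho y)$, so $I_k(T)=(-1)^{k+1}4/\rho^2$ and $\mathcal L(T)=1$. Thus \eqref{eq:identity} holds with $B=-g_t(0)=\rho^2/2$. If $T$ were $f_t$ for some $f\in W_\rho$, then \eqref{eq:L} would give $\mathcal L(T)=-T(0)=-1$.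 But the primitive is unbounded, and $B$ measures the defect $\mathcal L(T)+T(0)$.
\end{example}

In general $g$ is not $\cos\rho y$, but it is close to a solution of $g''+\rho^2g=0$ at infinity. For even analytic $g$ we have $tg_t=\frac12yg'$ and $(tg_t)_t=\frac1{4y}(g'+yg'')=\frac12g_t+\frac14g''$. Hence
\begin{equation}\label{eq:ode}
\frac{\rho^2}4\,g=\frac12g_t+\frac14\omega-(tg_t)_t,\qquad\omega:=g''+\rho^2g\in W_\rho .
\end{equation}
We apply $\mathcal L$ to \eqref{eq:ode}. The first and third terms are handled by \eqref{eq:L} and \eqref{eq:parts}. The difficulty is $\omega$: to use \eqref{eq:L} we need to treat $\omega$ as a $t$-derivative, and the example shows that boundedness of $\omega$ is not enough. Decay like $1/y$ is.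

\subsection{The phase is asymptotically linear}

\begin{lemma}\label{lem:linear}
$0\le\phi(y)-\rho y\le C$ for $y\ge0$, and $y_{k+1}-y_k\le C$ for all $k$.
\end{lemma}

The lower bound is $\zeta(x)\le x$. For the upper bound we must show that consecutive extreme points are nearly $\pi/\rho$ apart. If $g$ were bounded by $1$ on all of $\mathbb R$, the argument below with $X=0$ would give $|g'|\le\rho\sqrt{1-g^2}$, so that $\arcsin g$ could not go from $-\pi/2$ to $\pi/2$ in less than $\pi/\rho$. Our $g=T-E$ is bounded by $1$ only far out and up to a Gaussian error, and we localize this inequality. We use the extended maximum principle of Phragm\'en--Lindel\"of type: a function that is subharmonic and bounded above in the upper half-plane, with upper limit at most $0$ at all but finitely many real points, is at most $0$.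

\begin{proof}
The function $g$ is not constant, since otherwise $T$ would have a limit at infinity, while $T(y_k)=(-1)^k$ and $y_k\to\infty$. Let $|E(y)|\le C_0e^{-c_1y^2}$ on $\mathbb R$ and $b=\log(1+2\max(1,\sup_{\mathbb R}|g|))$. For $X\ge1$ put $d_X=C_0e^{-c_1X^2}$ and $g_X=g/(1+d_X)$. As $|g|\le1+|E|$, we have $|g_X(x)|\le1$ for real $|x|\ge X$.

Every $z\in\mathbb C$ can be written $z=\frac12(\xi+\xi^{-1})$ with $|\xi|\ge1$, and $G_0(z)=\log|\xi|$ is the Green function of $\mathbb C\setminus[-1,1]$ with pole at $\infty$. It is continuous on $\mathbb C$, zero on $[-1,1]$, and positive and harmonic elsewhere, hence subharmonic on $\mathbb C$. Moreover $G_0(\cos\psi)=|\operatorname{Im}\psi|$, and $G_0(z)\le\log(1+2|z|)$ because $\xi=2z-\xi^{-1}$. So $U=G_0\circ g_X$ is continuous and subharmonic on $\mathbb C$, it vanishes at real $x$ with $|x|\ge X$, and $U(x+iv)\le\rho|v|+b$ by (F1). In the upper half-plane consider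
\[
U(x+iv)-\rho v-\frac b\pi\int_{-X}^X\frac{v\,ds}{(x-s)^2+v^2}.
\]
The last term is a Poisson integral, harmonic with boundary values $b$ on $(-X,X)$ and $0$ outside $[-X,X]$. So the function is subharmonic, at most $b$, and has upper limit at most $0$ at real points other than $\pm X$. Hence it is at most $0$. For $|x|\ge2X$ the integral is at most $2Xv/(|x|-X)^2\le8Xv/x^2$, and so
\[
U(x+iv)\le v\,(\rho+3bX/x^2)\qquad(|x|\ge2X,\ v>0).
\]
At a real $x$ with $|g_X(x)|<1$ the function $\psi=\arccos g_X$ is analytic near $x$ and real on the axis. So $U(x+iv)=|\operatorname{Im}\psi(x+iv)|=v|\psi'(x)|+O(v^2)$, and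
\[
|(\arcsin g_X)'(x)|\le\rho+3bX/x^2\qquad(|x|\ge2X,\ |g_X(x)|<1).
\]
Take $X=\sqrt{y_k}$ with $k$ so large that $y_k\ge4$ and $d_X<\frac14$; then $X\ge1$ and $y_k\ge2X$. On $[y_k,y_{k+1}]$ the function $\arcsin g_X$ is continuous, and $|g_X|=1$ at finitely many points only, as $g$ is analytic and nonconstant. So $\arcsin g_X$ is Lipschitz there with constant $\rho+3by_k^{-3/2}$. For $i=k,k+1$ we have $g(y_i)=(-1)^i-E(y_i)$ with $|E(y_i)|\le d_X$. Thus $g_X$ has opposite signs at $y_k$ and $y_{k+1}$ and modulus at least $\frac{1-d_X}{1+d_X}\ge1-2d_X$. Since $\arccos(1-2d)=2\arcsin\sqrt d\le\pi\sqrt d$, the values of $\arcsin g_X$ differ by at least $\pi-2\pi\sqrt{d_X}>0$. Using $(1+s)^{-1}\ge1-s$,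
\[
\rho(y_{k+1}-y_k)\ge\frac{\pi-2\pi\sqrt{d_X}}{1+3b\rho^{-1}y_k^{-3/2}}\ge\pi-2\pi\sqrt{C_0}\,e^{-c_1y_k/2}-\frac{3\pi b}\rho\,y_k^{-3/2}.
\]
By \eqref{eq:limphase}, $y_k\ge k\pi/\sqrt{2D}$, so the errors are summable and $k\pi\le\rho y_k+C$ for all $k$. For $y\in[y_k,y_{k+1}]$ we get $\phi(y)\le(k+1)\pi\le\rho y+C+\pi$. Finally $\rho y_{k+1}\le(k+1)\pi\le\rho y_k+C+\pi$.
\end{proof}

Convexity of $\zeta$ upgrades this bound on $\phi$ to a bound on $\phi'$, and the band-limitedness of $g$ then gives one more derivative.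

\begin{lemma}\label{lem:omega}
$|\omega(y)|\le C/(1+|y|)$ on $\mathbb R$.
\end{lemma}

\begin{proof}
\emph{The derivative of the phase.} The function $\Delta(x)=x-\zeta(x)$ is concave and nondecreasing, with $\Delta(0)=0$. For $x=\phi(y)^2/\rho^2$, Lemma~\ref{lem:linear} gives $\Delta(x)=(\phi-\rho y)(\phi+\rho y)/\rho^2\le C\phi$. The convex function $\zeta$ is differentiable off a countable set, and there concavity of $\Delta$ gives $0\le1-\zeta'(x)=\Delta'(x)\le\Delta(x)/x\le C/\phi$. At the corresponding $y>0$, which form the complement of a countable set, $\phi=\rho\sqrt{\zeta^{-1}(y^2)}$ is differentiable and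
\[
\phi'(y)-\rho=\frac{\rho^2y}{\phi\,\zeta'(x)}-\rho=\frac\rho{\zeta'(x)}\Big(\frac{\rho y}\phi-\zeta'(x)\Big).
\]
Both $\rho y/\phi$ and $\zeta'(x)$ lie in $[1-C/\phi,1]$, $\zeta'\ge\rho^2/2D$, and $\phi\ge\rho y$. So $|\phi'-\rho|\le C/y$. Two consequences follow. First, $|T'+\rho\sin\phi|=|(\rho-\phi')\sin\phi|\le C/y$ off a countable set, hence for all $y>0$ by continuity. Second, $\chi=\phi-\rho y$ is locally Lipschitz on $(0,\infty)$, so it is the integral of its derivative, and $|\chi(s)-\chi(y)|\le C|s-y|/y$ for $s\ge y/2$.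

\emph{Demodulation.} Let $v(y)=e^{-i\rho y}(g'+i\rho g)\in\mathcal B_{2\rho}$; then $v'=e^{-i\rho y}\omega$. As $g=T-E$ and $E,E'$ decay rapidly, $g'+i\rho g=-\rho\sin\phi+i\rho\cos\phi+O(1/y)$, that is, $v=i\rho e^{i\chi}+O(1/y)$ for $y\ge1$. Hence $|v(s)-v(y)|\le C(1+|s-y|)/y$ for $y\ge2$, $s\ge y/2$. By (F2), $v'=\kappa'*v$ with $\kappa$ Schwartz, and $\int\kappa'=0$. So for $y\ge2$
\[
|v'(y)|\le\int|\kappa'(y-s)|\,|v(s)-v(y)|\,ds\le\frac Cy\int|\kappa'(s)|(1+|s|)\,ds+2\sup_{\mathbb R}|v|\int_{|s|>y/2}|\kappa'(s)|\,ds\le\frac Cy .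
\]
Since $\omega$ is even and bounded, the lemma follows.
\end{proof}

\subsection{Proof of the identity}

\begin{lemma}\label{lem:Lomega}
$\mathcal L(\omega)=-\omega(0)$.
\end{lemma}

\begin{proof}
Let $\frac12\le r<1$ and $f(y)=2\int_0^ys\,\omega^{[r]}(s)\,ds$. This function is even, entire, real on $\mathbb R$ and of exponential type less than $\rho$. It is bounded on $\mathbb R$ because $\omega^{[r]}=O(|y|^{-3})$ by Lemma~\ref{lem:omega}. So $f\in W_\rho$ with $f_t=\omega^{[r]}$, and \eqref{eq:L} gives $\sum M_kI_k(\omega^{[r]})=-\omega(0)$. By Lemmas~\ref{lem:omega} and~\ref{lem:linear},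
\[
|I_k(\omega^{[r]})|\le\int_{y_k}^{y_{k+1}}\frac{2y\,C}{1+y/2}\,dy\le4C(y_{k+1}-y_k)\le C'
\]
uniformly in $k$ and $r$, and $I_k(\omega^{[r]})\to I_k(\omega)$ as $r\to1$. As $\sum|M_k|<\infty$, dominated convergence applies.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Bm}]
We prove \eqref{eq:identity}. By \eqref{eq:L} with $f=g$, $\mathcal L(g_t)=-g_t(0)$. By \eqref{eq:L} with $f=\sum a_j(1-e^{-\nu_jy^2})/\nu_j$, for which $f_t=E$, we get $\mathcal L(E)=-E(0)$. The function $tT_t=\frac12yT'$ vanishes at every $y_k$ by \eqref{eq:limphase}. So $(tg_t)(y_k)=-(tE_t)(y_k)$, which is a bounded sequence, and \eqref{eq:parts} with $H=tg_t$ gives $\mathcal L((tg_t)_t)=-\sum(-1)^kw_k(tE_t)(y_k)$. Hence $\mathcal L(T)$ exists, and by \eqref{eq:ode} and Lemma~\ref{lem:Lomega}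
\[
\frac{\rho^2}4\mathcal L(T)=-\frac{\rho^2}4E(0)-\frac12g_t(0)-\frac14\omega(0)+\sum_k(-1)^kw_k(tE_t)(y_k).
\]
Insert $\omega(0)=2g_t(0)+\rho^2g(0)$ and $g(0)+E(0)=1$. By \eqref{eq:B} the right side is $B-\rho^2/4$. This proves \eqref{eq:identity}, so $B\ge\rho^2/2$, contrary to $B\le\rho^2/2-\delta_0$.
\end{proof}

Propositions~\ref{prop:A}, \ref{prop:B} and~\ref{prop:C} are now proved, and with them \eqref{eq:key} and Theorem~\ref{thm:main}.

\section{Strictness and the mixed inequality}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:strict}]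
Sharpness is \eqref{eq:sharp}. For strictness it suffices, by Section~\ref{sec:exp}, to show $D(\Lambda)<4S$ for $\Lambda=\{0<\lambda_1<\dots<\lambda_N\}$, $N\ge1$. We show that adjoining a tiny exponent $\varepsilon$ raises $D$ by at least $c\,\varepsilon\log(1/\varepsilon)$, while Theorem~\ref{thm:main} raises the bound by $4\varepsilon$ only. The gain comes from the node at infinity: the function $1-e^{-\varepsilon t}$ is $O(\varepsilon)$ on bounded sets and relaxes the constraint for large $t$.

Use Section~\ref{sec:cheb} with $n=N$, $p_j=\lambda_j$, $D=D(\Lambda)$, and let $s=(-1)^n$. Let $\ell\in V$ vanish at $t_0,\dots,t_{n-1}$ with $\ell(\infty)=1$. These $n$ points are all its zeros, so $0<\ell\le K:=\|\ell\|$ on $(t_{n-1},\infty]$, and $-\ell'(0)=sw_n$ by \eqref{eq:quad}. For small $\varepsilon\in(0,\lambda_1)$ put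
\[
f=T+s\beta\ell-s(1-e^{-\varepsilon t})\in V_{\Lambda\cup\{\varepsilon\}},\qquad\beta=\frac{\varepsilon\log(1/\varepsilon)}{4\lambda_1K}.
\]
Then $-f'(0)=D+\beta w_n+s\varepsilon\ge D+\beta w_n-\varepsilon$. We claim $\|f\|\le1+C\varepsilon$.

\emph{The interval $[0,t_{n-1}+1]$.} Near an interior node $t_k$, $|T|\le1-c(t-t_k)^2$ since $T''(t_k)\ne0$, and $|\ell|\le C|t-t_k|$; so $|T+s\beta\ell|\le1+C^2\beta^2/4c$. Near $0$, $|T|\le1-ct$ and $|\ell|\le Ct$, so $|T+s\beta\ell|\le1$ for small $\beta$. On the rest of the interval $|T|\le1-c$, with the same conclusion. As $\beta^2=O(\varepsilon)$ and $0\le1-e^{-\varepsilon t}\le C\varepsilon$ here, $|f|\le1+C\varepsilon$.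

\emph{The interval $[t_{n-1}+1,\infty]$.} Let $q=1-sT$, so that $sf=1-q+\beta\ell-(1-e^{-\varepsilon t})$. The function $sT$ increases from $-1$ at $t_{n-1}$ to $1$ at $\infty$. So $0<q\le2-c_0$ on $[t_{n-1}+1,\infty)$ for some $c_0>0$. Also $q\ge c_1e^{-\lambda_1t}$ there, since $qe^{\lambda_1t}$ is positive and continuous and tends to $|a_1|>0$. For the lower bound: if $q\le1$, then $sf\ge-1$ as $\ell>0$; if $q>1$, then $t\le C$ because $q\to0$, and $sf\ge-1+c_0-C\varepsilon\ge-1$. For the upper bound let $t_\varepsilon=\frac1{2\lambda_1}\log\frac1\varepsilon$. If $t\le t_\varepsilon$, then $q\ge c_1\sqrt\varepsilon\ge\beta K$ for small $\varepsilon$. If $t\ge t_\varepsilon$, then $1-e^{-\varepsilon t}\ge\frac12\varepsilon t_\varepsilon=\beta K$, since $1-e^{-x}\ge x/2$ on $[0,1]$. In both cases $sf\le1$.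

Thus $D(\Lambda\cup\{\varepsilon\})\ge(D+\beta w_n-\varepsilon)/(1+C\varepsilon)\ge D+\beta w_n-C'\varepsilon$. Theorem~\ref{thm:main} gives $D\le4S+(4+C')\varepsilon-\beta w_n$. Since $w_n>0$ and $\beta/\varepsilon\to\infty$, the right side is less than $4S$ for small $\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mixed}]
For $N=0$ apply Bernstein's inequality twice. Let $N\ge1$, number the $\lambda_j$ increasingly, and let $f=u+E^*$ with $E^*=\sum b_je^{-\lambda_jy^2}$ and $\mu=\sup_{\mathbb R}|f|$. Put $f_r=u^{[r]}+E^*$ for $\frac12\le r<1$. Then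
\[
f_r(y)=f(ry)\,\sigma_r(y)+\big(E^*(y)-E^*(ry)\sigma_r(y)\big).
\]
The first term is at most $\mu$ in modulus. The second tends to $0$ uniformly as $r\to1$: it does so locally uniformly, and it is bounded by $Ce^{-\lambda_1y^2/4}$. So $\sup|f_r|\le\mu+o(1)$, and $f_r''(0)\to f''(0)$. Lemma~\ref{lem:approx} with $\varepsilon_m\equiv1$ gives $f_{r,m}\in V_m(1)$ with $\|f_{r,m}\|\to\sup|f_r|$ and $f_{r,m}'(0)\to\frac12f_r''(0)$. From $|f_{r,m}'(0)|\le D_m(1)\|f_{r,m}\|$ and \eqref{eq:key} we get $\frac12|f_r''(0)|\le(\frac12\rho^2+4S)\sup|f_r|$. Let $r\to1$.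
\end{proof}

\begin{thebibliography}{9}
\bibitem{positive}
\emph{Newman's inequality for M\"untz polynomials on positive intervals},
\texttt{http://www.math.tamu.edu/\textasciitilde terdelyi/papers-online/positive.pdf}
\end{thebibliography}
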